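\title{Conflict-free colorings of polygon visibility graphs need unboundedly many colors}

\begin{abstract}
In a conflict-free coloring of the visibility graph of a simple polygon, some vertices are chosen as guards and given colors, and every vertex must see some color on exactly one guard. We disprove the conjecture that three colors always suffice: there is a polygon with $4955$ vertices that needs four, and there are $n$-vertex polygons that need $(\sqrt2-o(1))\sqrt{\log_2 n}$ colors. The polygons consist of an $x$-monotone chain closed by one edge. They are built recursively: tiny copies of a chain that needs $k$ colors are placed so that each copy sees exactly one dyadic interval of a row of $2^k$ vertices, and this forces $k+1$ colors on the row.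
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P$ be a simple polygon, that is, a closed polygonal curve that does not meet itself. Two vertices $u,v$ of $P$ \emph{see} each other if the segment $uv$ lies in the closed region bounded by $P$. The \emph{visibility graph} $G(P)$ has the vertices of $P$ as its vertices, and two of them are adjacent if they see each other. Every vertex sees itself, so the set of vertices seen by $v$ is the closed neighborhood $N[v]$, consisting of $v$ and its neighbors.

A \emph{coloring} of a graph will always be partial: we choose a set of vertices, the \emph{guards}, and give each guard one color, while the other vertices stay uncolored. A vertex $v$ is \emph{satisfied} if some color occurs on exactly one guard in $N[v]$, and the coloring is \emph{conflict-free} if every vertex is satisfied. We write $\mathrm{cf}(G)$ for the least number of colors in a conflict-free coloring of $G$, and we say that $P$ \emph{needs} $k$ colors if $\mathrm{cf}(G(P))\ge k$.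

The number $\mathrm{cf}(G)$ measures a tension between two demands. Every vertex has to see a guard, which calls for many guards, but guards of one color that are seen together cancel each other. In a convex polygon all vertices see each other, and one guard of one color satisfies them all. At the sparse end, a proper coloring in which every vertex is a guard is conflict-free, because the color of $v$ occurs only once in $N[v]$; hence $\mathrm{cf}(G)$ is at most the chromatic number of $G$. The sides and diagonals of a triangulation of $P$ form a spanning subgraph of $G(P)$ that has a proper coloring with three colors (remove a vertex of degree two and use induction), so this subgraph needs at most three colors. The bound does not pass to $G(P)$ automatically, since an added edge may either supply a unique color or destroy one: the path, the cycle and the complete graph on four vertices have $\mathrm{cf}$ equal to $1$, $2$ and $1$. Still, three colors suffice for a triangulation, one color suffices for a complete graph, and every visibility graph lies between these two, so it is tempting to guess that three colors always suffice. It is known that some simple polygons need three colors, so the guess would be sharp. It is posed as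 a conjecture in \cite{slides}:
\begin{quote}
\emph{The visibility graph of every simple polygon has a conflict-free coloring with at most three colors.}
\end{quote}
We show that this is false, and that it remains false with any constant in place of three.

\begin{theorem}\label{thm:four}
There is a simple polygon $P$ such that every conflict-free coloring of $G(P)$ uses at least four colors.
\end{theorem}

Define integers $n_k$ by
\begin{equation}\label{eq:nk}
n_1=3,\qquad n_{k+1}=2^k+2+(3\cdot 2^k-1)\,n_k ,
\end{equation}
so that $n_2=4+5\cdot 3=19$, $n_3=6+11\cdot 19=215$ and $n_4=10+23\cdot 215=4955$.

\begin{theorem}\label{thm:main}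
For every $k\ge2$ and every $n\ge n_k$ there is a simple polygon $P$ with $n$ vertices such that every conflict-free coloring of $G(P)$ uses at least $k$ colors. The polygon can be taken to be bounded by an $x$-monotone chain and one edge joining its endpoints. Moreover $\log_2 n_k\le k^2/2+O(k)$, and the maximum number of colors needed by an $n$-vertex simple polygon is at least $(\sqrt2-o(1))\sqrt{\log_2 n}$. In particular it is unbounded.
\end{theorem}

Theorem~\ref{thm:four} is the case $k=4$, and it is witnessed by a polygon with $4955$ vertices.

The proof is an induction on $k$ with a combinatorial half and a geometric half. Suppose that we have a chain that needs $k$ colors, and shrink it to a tiny \emph{pocket} from which, besides the pocket itself, exactly a set $V$ of distant vertices is visible. If only $k$ colors are available and no color occurs exactly once on $V$, then every color present on $V$ is useless inside the pocket, and the pocket cannot afford to lose a color. So a pocket turns a demand on its own vertices into a demand on $V$. When the sets $V$ run through the dyadic intervals of a row of $2^k$ vertices, these demands together require $k+1$ colors. The geometric task is to find a chain in which every dyadic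 interval of the row is exactly the view from some place.

Section~\ref{sec:terrains} reduces the problem to monotone chains, and Section~\ref{sec:example} carries out the step from one color to two by hand. Section~\ref{sec:comb} contains the combinatorial half, Sections~\ref{sec:views} and~\ref{sec:pockets} the geometric half, and Section~\ref{sec:final} the induction and the count.

\section{Terrains, slopes and hardness}\label{sec:terrains}

Visibility in a general polygon can be obstructed from two sides. We work with monotone chains, where it is obstructed only from below and is decided by comparing slopes.

A \emph{terrain} $T$ is a sequence of points $p_1,\dots,p_m$, $m\ge3$, with strictly increasing $x$-coordinates; these are its \emph{vertices}, and the segments $p_rp_{r+1}$ form its \emph{chain}. The vertices $p_1$ and $p_m$ are the \emph{ends}, and the others are \emph{inner}. Two vertices \emph{see} each other if every vertex between them in the sequence lies on or below the segment joining them. This holds exactly when the segment lies on or above the chain, because the difference in height between the segment and the chain is linear along each edge of the chain. We write $N_T[u]$ for the set of vertices that $u$ sees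 in $T$, including $u$.

\begin{lemma}\label{lem:closing}
Suppose that all inner vertices of a terrain $p_1,\dots,p_m$ lie strictly below the segment $p_1p_m$. Then the chain and this segment bound a simple polygon $P$, and two vertices see each other in $P$ if and only if they see each other in the terrain.
\end{lemma}

\begin{proof}
The chain meets the segment $p_1p_m$ only at $p_1$ and $p_m$, so $P$ is simple. Its closed region consists of the points that lie on or above the chain and on or below the segment $p_1p_m$. All vertices lie on or below the line $p_1p_m$, and hence so does every segment between two vertices. Such a segment therefore lies in the region if and only if it lies on or above the chain.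
\end{proof}

For points $A,B$ with different $x$-coordinates $x_A\neq x_B$, let $s(A,B)$ be the slope of the line $AB$. All geometric arguments below rest on four elementary facts.

\begin{itemize}
\item[(S1)] \emph{Three points.} If $x_A<x_B<x_C$, then
\[
s(A,C)=\frac{(x_B-x_A)\,s(A,B)+(x_C-x_B)\,s(B,C)}{x_C-x_A}.
\]
The point $B$ is strictly below the segment $AC$ if and only if $s(A,B)<s(A,C)$, and this is equivalent to each of $s(A,C)<s(B,C)$ and $s(A,B)<s(B,C)$. The same holds with ``above'' and all inequalities reversed. Indeed, the height of $B$ over the segment is $(x_B-x_A)(s(A,B)-s(A,C))$, and a mean with positive weights lies strictly between two unequal numbers.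
\item[(S2)] \emph{Lowering a point.} If $A'$ lies vertically below $A$ at distance $d>0$ and $x_Z>x_A$, then $s(A',Z)=s(A,Z)+d/(x_Z-x_A)$. The gain in slope is positive, and it is smaller for more distant $Z$.
\item[(S3)] \emph{Shears and scalings.} A map $(x,y)\mapsto(\alpha x+a,\ \beta y+\gamma x+c)$ with $\alpha,\beta>0$ preserves the order of $x$-coordinates and the vertical order on each vertical line, and it changes a slope $t$ into $(\beta t+\gamma)/\alpha$, an increasing function of $t$. By (S1) it maps a terrain to a terrain with the same visibility relation and the same collinear triples.
\item[(S4)] \emph{Stability.} The slope $s(A,B)$ is continuous where $x_A\ne x_B$. Hence if $x_A<x_B<x_C$ and $B$ is strictly below (or strictly above) the segment $AC$, then the same holds for all points close enough to $A,B,C$.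
\end{itemize}

We want to place a terrain inside a larger one and keep a lower bound on the number of colors. The ends of the small terrain then acquire neighbors on the large chain, and guards at these neighbors may satisfy them. The quantity that survives the substitution therefore ignores the demands of the ends.

\begin{definition}
A terrain $T$ is \emph{$k$-hard} if every coloring of $T$ that satisfies all inner vertices uses at least $k$ colors. The ends may be guards, but they need not be satisfied.
\end{definition}

Every terrain is $1$-hard, since it has an inner vertex and that vertex must see a guard. The statement that we prove by induction is the following.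

\begin{proposition}\label{prop:hard}
For all $k\ge1$ and $n\ge n_k$ there is a $k$-hard terrain with $n$ vertices in which no three consecutive vertices are collinear and all inner vertices lie strictly below the segment joining the ends.
\end{proposition}

The last condition is what Lemma~\ref{lem:closing} requires. The condition on consecutive vertices plays no part in the coloring argument; it ensures that each of the $n$ vertices is a true corner of the resulting polygon.

\section{From one color to two}\label{sec:example}

The whole method is visible in the step from $k=1$ to $k=2$. Take four vertices $v_0,v_1,v_2,v_3$, which we call \emph{posts}, and five pockets $A,A',B,B',C$, each a tiny terrain with three vertices. Suppose that these $4+5\cdot3=19$ points form a terrain with ends $v_0$ and $v_3$, and that the middle vertex of each pocket sees the following vertices outside its pocket: only $v_1$ for $A$ and $A'$, only $v_2$ for $B$ and $B'$, and exactly $v_1,v_2$ for $C$. Suppose also that these posts are seen from all three vertices of the pocket.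

Such a terrain is $2$-hard. Assume that a coloring with one color satisfies all inner vertices. If $v_1$ is not a guard, then the middle vertex of $A$ can only see a guard inside $A$, so $A$ contains a guard, and so does $A'$. Then $v_1$ sees two guards and is not satisfied. Hence $v_1$ is a guard, and $B,B'$ show in the same way that $v_2$ is a guard. Now the middle vertex of $C$ sees two guards of the same color, and it is not satisfied.

Where can the five pockets stand? Consider an observer at a point $Q$ who looks to the right over the posts. By (S1), the observer sees a post exactly when the slope from $Q$ to it is at least the slope to each earlier post on the right of $Q$. Take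
\[
v_0=(0,0),\qquad v_1=(1,0),\qquad v_2=(2,3),\qquad v_3=(3,5),
\]
and place three observers vertically below $v_0$ and two vertically below $v_1$:
\[
\begin{array}{c|c|ccc|c}
\text{pocket} & Q & s(Q,v_1) & s(Q,v_2) & s(Q,v_3) & \text{posts seen}\\ \hline
C  & (0,-2) & 2 & 5/2 & 7/3 & v_1,v_2\\
A  & (0,-4) & 4 & 7/2 & 3 & v_1\\
A' & (0,-5) & 5 & 4 & 10/3 & v_1\\
B  & (1,-1) &   & 4 & 3 & v_2\\
B' & (1,-2) &   & 5 & 7/2 & v_2
\end{array}
\]
The views to the right are the ones we asked for. Also $s(v_0,v_1)=0$ and $s(v_0,v_2)=3/2$ are smaller than $s(v_0,v_3)=5/3$, so $v_1$ and $v_2$ lie below the closing segment $v_0v_3$.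

Two things remain. Points on one vertical line cannot be vertices of a terrain, and the pockets must see neither each other nor anything to their left. Both are arranged by moving the observers slightly to the right onto a steep concave cliff that descends from the post above them, as in Figure~\ref{fig:nineteen}, and by aligning each pocket with the tangent to the cliff, so that the two ends of a pocket shield its inner vertices. Section~\ref{sec:pockets} does this in general.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=3cm,y=0.55cm]
\draw[thick] (0,0)--(0.141,-2)--(0.2,-4)--(0.224,-5)--(1,0)--(1.1,-1)--(1.141,-2)--(2,3)--(3,5);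
\draw[dashed] (0,0)--(3,5);
\draw[dotted,thick] (0.141,-2)--(1,0) (0.141,-2)--(2,3);
\foreach \p in {(0,0),(1,0),(2,3),(3,5)} \fill \p circle[radius=2pt];
\foreach \p in {(0.141,-2),(0.2,-4),(0.224,-5),(1.1,-1),(1.141,-2)} \draw[fill=white] \p circle[radius=2.5pt];
\node[left] at (0,0) {$v_0$}; \node[above=6pt] at (1,0) {$v_1$};
\node[below right] at (2,3) {$v_2$}; \node[right] at (3,5) {$v_3$};
\node[left=3pt] at (0.141,-2) {$C$}; \node[left=3pt] at (0.2,-4) {$A$};
\node[below=3pt] at (0.224,-5) {$A'$}; \node[right=3pt] at (1.1,-1) {$B$};
\node[below=3pt] at (1.141,-2) {$B'$};
\end{tikzpicture}
\caption{A terrain with $19$ vertices that needs two colors (the two axes have different scales). Black dots are the posts $v_0,\dots,v_3$; each open circle stands for a tiny pocket of three vertices on a steep concave cliff. Outside its own pocket, the middle vertex of $A$ or $A'$ sees only $v_1$, that of $B$ or $B'$ sees only $v_2$, and that of $C$ sees exactly $v_1$ and $v_2$ (dotted). The dashed segment closes the terrain to a simple polygon.}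
\label{fig:nineteen}
\end{figure}

\section{Pockets force a new color}\label{sec:comb}

For integers $i\le j$ write $[i,j]=\{i,i+1,\dots,j\}$. Let $N=2^m$. The \emph{dyadic intervals} of $[1,N]$ are the sets $[a2^l+1,(a+1)2^l]\subseteq[1,N]$ with $0\le l\le m$ and $a\ge0$. There are $2^{m-l}$ of them with $2^l$ elements, hence $2N-1$ in all, of which $N$ are singletons. A dyadic interval with $2^l\ge2$ elements is the disjoint union of two dyadic intervals with $2^{l-1}$ elements, its \emph{halves}.

With $k$ colors, two posts are no longer enough, since they can simply receive different colors. The pockets will force a unique color on each set of posts that they see, and we need a family of sets for which this costs $k+1$ colors.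

\begin{lemma}\label{lem:dyadic}
Let colors be assigned to some elements of $[1,2^m]$ so that in every dyadic interval some color occurs exactly once. Then at least $m+1$ colors are used.
\end{lemma}

\begin{proof}
Let $c(I)$ be the set of colors occurring in $I$. We show by induction on $l$ that $|c(I)|\ge l+1$ for every dyadic $I$ with $2^l$ elements. For $l=0$ the single element of $I$ must be colored. For $l\ge1$, a color $\alpha$ that occurs exactly once in $I$ is absent from one of the two halves, say from $J$. Then $c(I)\supseteq c(J)\cup\{\alpha\}$ and $|c(I)|\ge l+1$.
\end{proof}

\begin{remark}
A shorter row of posts would not do, even if all intervals were used. Color $r$ by the exponent of $2$ in $r$. Between two integers with the same exponent lies one with a larger exponent, so in every interval the largest exponent occurs exactly once, and on $[1,2^k-1]$ this coloring uses only $k$ colors.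
\end{remark}

We now state what the geometry has to provide. Fix $k\ge1$ and $N=2^k$, and let $I_1,\dots,I_{3N-1}$ be a list that contains each dyadic interval of $[1,N]$ with at least two elements once and each singleton twice; its length is $(N-1)+2N$. For posts $v_0,\dots,v_{N+1}$ and $I\subseteq[1,N]$ we write $V_I=\{v_r:r\in I\}$.

\begin{proposition}[Assembly]\label{prop:assembly}
Let $T_1,\dots,T_{3N-1}$ be arbitrary terrains. There is a terrain $R$ whose vertex set is the disjoint union of \emph{posts} $v_0,\dots,v_{N+1}$ and \emph{pockets} $W_1,\dots,W_{3N-1}$, whose ends are $v_0$ and $v_{N+1}$, and which has the following properties.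
\begin{itemize}
\item[(a)] Each $W_a$ is a block of consecutive vertices of $R$ and is the image of $T_a$ under a map as in \textup{(S3)}. In particular, two vertices of $W_a$ see each other in $R$ if and only if the corresponding vertices see each other in $T_a$.
\item[(b)] Every inner vertex $u$ of $W_a$ satisfies $N_R[u]=N_{W_a}[u]\cup V_{I_a}$.
\item[(c)] Every vertex of $W_a$, including its ends, sees every post in $V_{I_a}$.
\item[(d)] All inner vertices of $R$ lie strictly below the segment $v_0v_{N+1}$.
\item[(e)] If no $T_a$ has three consecutive collinear vertices, then neither has $R$.
\end{itemize}
\end{proposition}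

The posts $v_0$ and $v_{N+1}$ belong to no $V_{I_a}$. They are there so that $v_1,\dots,v_N$ and all pocket vertices are inner vertices of $R$, and so that (d) can hold. Proposition~\ref{prop:assembly} is proved in the next two sections. Granting it, the inductive step is short.

\begin{lemma}\label{lem:step}
If $T_1,\dots,T_{3N-1}$ are $k$-hard and $N=2^k$, then the terrain $R$ of Proposition~\ref{prop:assembly} is $(k+1)$-hard.
\end{lemma}

\begin{proof}
Suppose that a coloring of $R$ with at most $k$ colors satisfies all inner vertices of $R$, and let $C$ be a set of exactly $k$ colors containing those that are used.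

\emph{Claim.} Let $W$ be a pocket with interval $I$, and suppose that no color occurs exactly once on $V_I$. Then $V_I$ contains no guard, and every color of $C$ occurs in $W$.

Let $D$ be the set of colors occurring on $V_I$, and let $u$ be an inner vertex of $W$. Some color $\alpha$ occurs exactly once in $N_R[u]$, which by (b) equals $N_W[u]\cup V_I$. Every color of $D$ occurs at least twice on $V_I$, so $\alpha\notin D$. Thus $\alpha$ does not occur on $V_I$, and it occurs exactly once in $N_W[u]$. Keep in $W$ only the guards whose colors are not in $D$. This coloring of $W$ satisfies all inner vertices of $W$ and uses only colors from $C\setminus D$. By (a) the terrain $W$ is $k$-hard, so at least $k=|C|$ colors are used. Hence $D=\emptyset$ and all colors of $C$ occur in $W$, which proves the claim.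

Next, every post $v_i$ with $1\le i\le N$ is a guard. Otherwise the claim applies to both pockets $W,W'$ with interval $\{i\}$, and every color of $C$ occurs both in $W$ and in $W'$. By (c) the post $v_i$ sees all of $W\cup W'$, so every color occurs at least twice in $N_R[v_i]$ and the inner vertex $v_i$ is not satisfied.

Now let $I$ be any dyadic interval of $[1,N]$ and $W$ a pocket with interval $I$. Since $V_I$ contains a guard, the claim shows that some color occurs exactly once on $V_I$. By Lemma~\ref{lem:dyadic}, at least $k+1$ colors occur on $v_1,\dots,v_N$, a contradiction.
\end{proof}

The second paragraph of the argument explains two features of Proposition~\ref{prop:assembly}. With one pocket for each singleton we would learn only that $v_i$ sees every color at least once, which is no contradiction. And (c) must include the ends of a pocket, because the guards found by the claim may stand there.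

\section{Viewpoints for all dyadic intervals}\label{sec:views}

We first solve the idealized problem from Section~\ref{sec:example}: the pockets are single points, and they may lie vertically below a post.

\begin{definition}
Let $v_r=(x_r,y_r)$, $0\le r\le M$, be points with $x_0<\dots<x_M$, and let $I=[i,j]\subseteq[1,M]$. A \emph{viewpoint for $I$} (with respect to $v_0,\dots,v_M$) is a point $Q$ lying vertically and strictly below $v_{i-1}$ such that
\begin{equation}\label{eq:V}
s(Q,v_i)<s(Q,v_{i+1})<\dots<s(Q,v_j)\quad\text{and}\quad s(Q,v_r)<s(Q,v_j)\ \text{ for } j<r\le M .
\end{equation}
\end{definition}

By (S1), condition \eqref{eq:V} says that for $r\in I$ the points $v_i,\dots,v_{r-1}$ lie strictly below the segment $Qv_r$, and that for $r>j$ the point $v_j$ lies strictly above it.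

Viewpoints constrain the shape of the row. Let $Q$ be a viewpoint for $[i,j]$ with $i<j$, at depth $d$ below $v_{i-1}$. By (S2), $s(v_{i-1},v_r)=s(Q,v_r)-d/(x_r-x_{i-1})$ is larger for $r=i+1$ than for $r=i$, so $v_i$ lies strictly below the segment $v_{i-1}v_{i+1}$. If also $j<M$, then (S1) gives
\[
s(v_{j-1},v_j)>s(Q,v_j)>s(Q,v_{j+1})>s(v_j,v_{j+1}),
\]
so $v_j$ lies strictly above the segment $v_{j-1}v_{j+1}$. The row turns upward at the first element of such an interval and downward at the last. So neither a convex nor a concave row will serve in general, and for $1<i<M$ the intervals $[i-1,i]$ and $[i,i+1]$ cannot both have viewpoints. Dyadic intervals with at least two elements begin at odd and end at even indices, so they avoid this obstruction.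

We build the row by doubling. The difficulty is that the appended second half must be invisible from all old viewpoints and yet fully visible from one new viewpoint below $v_0$. The next lemma shows that a single number $\sigma$ controls the old viewpoints: whatever is appended below the line of slope $\sigma$ through the last point is hidden from all of them.

\begin{lemma}\label{lem:horizon}
Let $v_0,\dots,v_N$ have increasing $x$-coordinates, let $P$ be a viewpoint for $[1,N]$, and let $\sigma=s(P,v_N)$.
\begin{itemize}
\item[(a)] $s(v_0,v_1)<s(v_0,v_2)<\dots<s(v_0,v_N)<\sigma$.
\item[(b)] If $Q$ is a viewpoint for an interval $[i,j]\ne[1,N]$, then $s(Q,v_N)>\sigma$.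
\item[(c)] Let $Q$ be a viewpoint for $[i,j]$, where $Q=P$ if $[i,j]=[1,N]$. Every point $z$ to the right of $v_N$ with $s(v_N,z)<\sigma$ satisfies $s(Q,z)<s(Q,v_j)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $P$ have depth $d$ below $v_0$. By (S2), $s(v_0,v_r)=s(P,v_r)-d/(x_r-x_0)$. Both $s(P,v_r)$ and $-d/(x_r-x_0)$ increase strictly with $r$, and for $r=N$ the right side is less than $\sigma$.

(b) By \eqref{eq:V} for $P$, the points $v_1,\dots,v_{N-1}$ lie strictly below the segment $Pv_N$. Suppose first that $j<N$. Then $v_j$ is strictly below $Pv_N$ and strictly above $Qv_N$, so (S1) gives $s(Q,v_N)>s(v_j,v_N)>\sigma$. If $j=N$, then $i\ge2$, so $v_{i-1}$ is strictly below $Pv_N$. The point $Q$ lies vertically below $v_{i-1}$, so it is strictly below $Pv_N$ as well, and (S1) gives $s(Q,v_N)>\sigma$.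

(c) By (b), $s(v_N,z)<\sigma\le s(Q,v_N)$. Then (S1) for $Q,v_N,z$ gives $s(Q,z)<s(Q,v_N)$, and $s(Q,v_N)\le s(Q,v_j)$ by \eqref{eq:V}.
\end{proof}

\begin{lemma}\label{lem:views}
For every $m\ge0$ and $N=2^m$ there are points $v_0,\dots,v_N$ with increasing $x$-coordinates such that every dyadic interval $I$ of $[1,N]$ has a viewpoint $Q_I$.
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=0$ take $v_0=(0,0)$, $v_1=(1,0)$ and any point below $v_0$; condition \eqref{eq:V} is empty.

Take a configuration for $N=2^m$, let $P=Q_{[1,N]}$ and $\sigma=s(P,v_N)$, and put $X_r=x_r-x_0$ and $u_r=s(v_0,v_r)$ for $1\le r\le N$. The viewpoint for $[1,2N]$ has to see farther than $P$, so we place it higher: let $P'$ lie strictly between $P$ and $v_0$, at height $e>0$ above $P$, and let $\sigma'=s(P',v_N)$. Then $\sigma'<\sigma$ by (S2). The second half will be a flattened copy of the configuration, attached at $v_N$ and squeezed into the wedge between the slopes $\sigma'$ and $\sigma$.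

By Lemma~\ref{lem:horizon}(a), $u_1<\dots<u_N$. Choose $\beta>0$ with $\beta(u_N-u_1)<\sigma-\sigma'$ and then $\gamma$ such that the numbers $w_r=\beta u_r+\gamma$ satisfy
\[
\sigma'<w_1<\dots<w_N<\sigma .
\]
The map $\varphi(x,y)=\bigl(x_N+(x-x_0),\ y_N+\beta(y-y_0)+\gamma(x-x_0)\bigr)$ is of the form (S3), it sends $v_0$ to $v_N$, and it changes a slope $t$ into $\beta t+\gamma$. Define $v_{N+r}=\varphi(v_r)$ for $1\le r\le N$. Then $x_{N+r}=x_N+X_r$ and $s(v_N,v_{N+r})=w_r$. A dyadic interval of $[1,2N]$ is of one of three kinds.

\emph{A translate $I+N$ of a dyadic $I=[i,j]\subseteq[1,N]$.} The point $\varphi(Q_I)$ lies vertically below $\varphi(v_{i-1})=v_{N+i-1}$. Condition \eqref{eq:V} for $I+N$ involves only the points $v_{N+r}=\varphi(v_r)$ with $r\ge i$, and it follows from \eqref{eq:V} for $I$ by (S3).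

\emph{A dyadic $I=[i,j]\subseteq[1,N]$.} Keep $Q_I$. The only new inequalities are $s(Q_I,v_{N+r})<s(Q_I,v_j)$, and they hold by Lemma~\ref{lem:horizon}(c) because $w_r<\sigma$.

\emph{The interval $[1,2N]$.} We check that $P'$ is a viewpoint. For $r\le N$, (S2) gives $s(P',v_r)=s(P,v_r)-e/X_r$, which increases strictly with $r$ and ends at $\sigma'$. For the new points, (S1) for $P',v_N,v_{N+r}$ gives
\[
s(P',v_{N+r})=\frac{X_N\sigma'+X_rw_r}{X_N+X_r}=\sigma'+\frac{X_r}{X_N+X_r}\,(w_r-\sigma').
\]
Both factors in the last term are positive and increase strictly with $r$. So these slopes exceed $\sigma'$ and increase strictly, and \eqref{eq:V} holds.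
\end{proof}

It remains to add a second viewpoint for each singleton and the last post.

\begin{lemma}\label{lem:frame}
Let $k\ge1$, $N=2^k$, and let $I_1,\dots,I_{3N-1}$ be the list of Section~\ref{sec:comb}. There are points $v_0,\dots,v_{N+1}$ with increasing $x$-coordinates and distinct points $Q_1,\dots,Q_{3N-1}$ such that $Q_a$ is a viewpoint for $I_a$ with respect to $v_0,\dots,v_{N+1}$, and $v_1,\dots,v_N$ lie strictly below the segment $v_0v_{N+1}$.
\end{lemma}

\begin{proof}
Take $v_0,\dots,v_N$ and the points $Q_I$ from Lemma~\ref{lem:views}. For each $i$ let $Q'_{\{i\}}$ be the point at distance $1$ vertically below $Q_{\{i\}}$. By (S2), lowering raises the slope to $v_i$ by more than the slope to $v_r$ for $r>i$, so $Q'_{\{i\}}$ is again a viewpoint for $\{i\}$. Assign these $3N-1$ points to the list in the evident way.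

The points are distinct. Viewpoints for intervals with different first elements lie on different vertical lines. If $j<j'$, a viewpoint $Q$ for $[i,j]$ has $s(Q,v_{j'})<s(Q,v_j)$, while a viewpoint for $[i,j']$ satisfies the opposite inequality. Finally $Q'_{\{i\}}\ne Q_{\{i\}}$.

Let $\sigma=s(Q_{[1,N]},v_N)$. By Lemma~\ref{lem:horizon}(a) we can choose $w$ with $s(v_0,v_N)<w<\sigma$. Put $v_{N+1}=v_N+(1,w)$. Since $N\ge2$, the interval $[1,N]$ occurs once in the list, so Lemma~\ref{lem:horizon}(c) applies to every $Q_a$; as $w<\sigma$, it shows that \eqref{eq:V} also holds for $r=N+1$. Since $w>s(v_0,v_N)$, (S1) gives $s(v_0,v_{N+1})>s(v_0,v_N)\ge s(v_0,v_r)$ for $1\le r\le N$, and so these $v_r$ lie strictly below $v_0v_{N+1}$.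
\end{proof}

The configuration of Section~\ref{sec:example} arises in this way from $Q_{\{1\}}=(0,-4)$, with $\sigma=4$, $P'=(0,-2)$, $\sigma'=2$, $\beta=1/4$ and $\gamma=3$ in the doubling step, and with $w=2$ for the last post.

\section{Cliffs and pockets}\label{sec:pockets}

In this section we prove Proposition~\ref{prop:assembly}. We keep the posts $v_r=(x_r,y_r)$, $0\le r\le N+1$, and the viewpoints from Lemma~\ref{lem:frame}, and we perturb in two stages. A parameter $\delta$ moves the viewpoints off their vertical lines; once $\delta$ is fixed, a much smaller parameter $\varepsilon$ replaces each moved point by a pocket. At each stage we need finitely many strict inequalities, so it suffices to show that each of them holds for all small values of the parameter.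

\subsection*{Moving the viewpoints onto cliffs}

A pocket must not see the other pockets that hang below the same post, nor anything to its left. We shall see that an inner vertex of a pocket stretched along a line $\ell$ sees nothing that lies strictly below $\ell$. So we want, through each moved viewpoint, a line with all these unwanted objects below it. Tangents to a concave curve have the rest of the curve below them, and very steep descending lines have everything at a positive distance to the left below them. This suggests a steep concave parabola.

Let $\delta>0$. Let $Q$ be one of the viewpoints, with interval $I=[i,j]$ and depth $d>0$ below $v_{i-1}$. Its \emph{pocket site} is the point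
\[
q=(x_{i-1}+\delta\sqrt d,\ y_{i-1}-d),
\]
which lies on the parabola $y=y_{i-1}-(x-x_{i-1})^2/\delta^2$ with apex $v_{i-1}$. Let $\ell_q$ be the tangent to this parabola at $q$; its slope is $\sigma_q=-2\sqrt d/\delta$. As $\delta\to0$ we have $q\to Q$ and $\sigma_q\to-\infty$. For $0\le t\le N-1$, the pocket sites on the parabola with apex $v_t$ form \emph{stack $t$}. Thus $q$ lies in stack $i-1$, and stack $t$ is not empty because it contains the two sites with interval $\{t+1\}$. The viewpoints are distinct, so the sites in one stack have different depths and different $x$-coordinates, and for small $\delta$ stack $t$ lies strictly between $v_t$ and $v_{t+1}$ in the $x$-order. A \emph{site} is a post or a pocket site, and ``between'' refers to the $x$-order. A point $z$ to the left of $q$ is strictly below $\ell_q$ if and only if $s(z,q)>\sigma_q$, and a point $z$ to the right is strictly below $\ell_q$ if and only if $s(q,z)<\sigma_q$.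

\begin{lemma}\label{lem:sites}
For all sufficiently small $\delta>0$ the following holds. Let $q$ be a pocket site with interval $I=[i,j]$.
\begin{itemize}
\item[(i)] Every site to the left of $q$, and every other site of stack $i-1$, is strictly below $\ell_q$.
\item[(ii)] For $r\in I$ the post $v_r$ is strictly above $\ell_q$, and every site between $q$ and $v_r$ is strictly below the segment $qv_r$.
\item[(iii)] If $z$ is a post $v_r$ with $j<r\le N+1$ or a pocket site in a stack $t\ge i$, then some post between $q$ and $z$ is strictly above the segment $qz$.
\end{itemize}
Every site other than $q$ falls under one of these three cases. Moreover: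
\begin{itemize}
\item[(iv)] All sites other than $v_0$ and $v_{N+1}$ are strictly below the segment $v_0v_{N+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
For a site $z$ let $Z$ be its limit as $\delta\to0$: the post itself, or the viewpoint from which $z$ comes. If $z$ is in stack $t$, then $Z$ lies vertically and strictly below $v_t$.

(i) The tangent $\ell_q$ exceeds the parabola by $(x-x_q)^2/\delta^2$ at abscissa $x$. This settles $v_{i-1}$ and the other sites of stack $i-1$. For any other site $z$ to the left of $q$, the limit $Z$ has abscissa at most $x_{i-2}$. So $s(z,q)$ tends to the finite value $s(Z,Q)$ while $\sigma_q\to-\infty$, and $s(z,q)>\sigma_q$ for small $\delta$.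

(ii) The slope $s(q,v_r)$ tends to the finite value $s(Q,v_r)$, so $s(q,v_r)>\sigma_q$ for small $\delta$, and $v_r$ is strictly above $\ell_q$. Let $z$ be a site between $q$ and $v_r$. If $z$ is in stack $i-1$, then $s(q,z)<\sigma_q<s(q,v_r)$ by (i), and (S1) applies. Otherwise $z$ is a post $v_t$ or a site of stack $t$ with $i\le t<r$. By \eqref{eq:V} the post $v_t$ is strictly below $Qv_r$, and $Z$ equals $v_t$ or lies vertically below it. So $Z$ is strictly below $Qv_r$, and (S4) applies.

(iii) If $z=v_r$ with $r>j$, then $v_j$ is strictly above $Qv_r$ by \eqref{eq:V}, and hence strictly above $qv_r$ by (S4). Let $z$ be in stack $t\ge i$. Then $v_t$ lies between $q$ and $z$. Since $Z$ is vertically below $v_t$ and to the right of $Q$, we have $s(Q,Z)<s(Q,v_t)$. Therefore $s(q,z)<s(q,v_t)$ for small $\delta$, and $v_t$ is strictly above $qz$ by (S1).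

The sites to the right of $q$ are sites of stack $i-1$, posts $v_r$ with $r\ge i$, and sites of stacks $t\ge i$, so the three cases cover everything.

(iv) For $v_1,\dots,v_N$ this is part of Lemma~\ref{lem:frame}. If $z$ is in stack $t\ge1$, then $Z$ lies below $v_t$, hence strictly below $v_0v_{N+1}$, and (S4) applies. If $z$ is in stack $0$ at depth $d$, then $s(v_0,z)=-\sqrt d/\delta\to-\infty$, so $s(v_0,z)<s(v_0,v_{N+1})$ for small $\delta$.
\end{proof}

\subsection*{Substituting the terrains}

Fix $\delta$ as in Lemma~\ref{lem:sites}. The terrain $T_a$ must be shrunk to the site of $Q_a$, and it must also be flattened against the tangent: only then does Lemma~\ref{lem:sites}, which knows nothing about $T_a$, decide what its vertices see. We therefore scale by $\varepsilon$ along the tangent and by $\varepsilon^2$ vertically.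

\begin{proof}[Proof of Proposition~\ref{prop:assembly}]
Let $q=(x_q,y_q)$ be the site of $Q_a$. For $\varepsilon>0$ let
\[
\varphi_q(x,y)=(x_q+\varepsilon x,\ y_q+\varepsilon\sigma_qx+\varepsilon^2y),
\]
a map of the form (S3) that changes a slope $t$ into $\sigma_q+\varepsilon t$. Let $W_a=\varphi_q(T_a)$; we also denote this pocket by $W_q$. A \emph{vertex at the site $z$} is $z$ itself if $z$ is a post, and a vertex of $W_z$ if $z$ is a pocket site. As $\varepsilon\to0$:
\begin{itemize}
\item every vertex at a site $z$ tends to $z$, so the slope between vertices at different sites $z,z'$ tends to $s(z,z')$;
\item the slope between two vertices of $W_q$ tends to $\sigma_q$.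
\end{itemize}
For small $\varepsilon$ the pockets and posts occupy disjoint $x$-ranges, in the order of the sites. Let $R$ be the terrain formed by all these vertices. Its ends are $v_0$ and $v_{N+1}$.

\emph{Property (a).} The pocket $W_q$ is a block of consecutive vertices, so only vertices of $W_q$ lie between two vertices of $W_q$. Visibility between them is thus the same in $R$, in $W_q$ and, by (S3), in $T_a$.

\emph{Property (c).} Let $q$ have interval $I$, let $u\in W_q$ and $r\in I$. A vertex of $R$ between $u$ and $v_r$ is either at a site between $q$ and $v_r$, or a vertex $u'$ of $W_q$ to the right of $u$. In the first case it is strictly below $uv_r$ by Lemma~\ref{lem:sites}(ii) and (S4). In the second case $s(u,u')\to\sigma_q$ and $s(u,v_r)\to s(q,v_r)>\sigma_q$, so $u'$ is strictly below $uv_r$ by (S1). Hence $u$ sees $v_r$.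

\emph{Property (b).} Let $u$ be an inner vertex of $W_q$, and let $w$ be a vertex at a site $z\ne q$ with $z\notin V_I$. By (a) and (c) it suffices to show that $u$ does not see $w$. The site $z$ falls under case (i) or (iii) of Lemma~\ref{lem:sites}. In case (iii), the post that is strictly above $qz$ is strictly above $uw$ by (S4). In case (i), let $p$ and $p'$ be the left and right ends of $W_q$; both differ from $u$, and this is the only place where we use that $u$ is inner. If $z$ is to the right of $q$, then $s(u,w)\to s(q,z)<\sigma_q$ and $s(u,p')\to\sigma_q$, so $s(u,p')>s(u,w)$ and $p'$ is strictly above $uw$. If $z$ is to the left of $q$, then $s(w,u)\to s(z,q)>\sigma_q$ and $s(p,u)\to\sigma_q$, so $s(p,u)<s(w,u)$ and $p$ is strictly above $wu$ by (S1). In each case $u$ does not see $w$.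

\emph{Property (d)} follows from Lemma~\ref{lem:sites}(iv) and (S4).

\emph{Property (e).} Consider three consecutive vertices of $R$ with middle vertex $u$. If $u$ is an inner vertex of a pocket, all three lie in that pocket, and they are not collinear by (S3). Let $u$ be an end of $W_q$, where $q$ has interval $[i,j]$. One edge at $u$ lies in $W_q$, and its slope tends to $\sigma_q$. The other leads to a vertex at the adjacent site $z$, and its slope tends to $s(q,z)$. The site $z$ is $v_{i-1}$, a site of stack $i-1$, or $v_i$, so it is not on $\ell_q$ by Lemma~\ref{lem:sites}(i) and (ii), and the two limits differ. Finally let $u=v_r$ with $1\le r\le N$. The preceding site is a pocket site $q$ in stack $r-1$, and the following site $z$ is a pocket site in stack $r$ if $r<N$ and is $v_{N+1}$ if $r=N$. Either way Lemma~\ref{lem:sites}(iii) applies to $q$ and $z$. The only post between them is $v_r$, so $v_r$ is strictly above $qz$, and by (S4) strictly above the segment joining its two neighbors in $R$.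
\end{proof}

\section{The induction and the growth of $n_k$}\label{sec:final}

\begin{proof}[Proof of Proposition~\ref{prop:hard}]
We use induction on $k$. For $k=1$ take $n\ge3$ points on the parabola $y=x^2$. No three of them are collinear, the inner ones lie strictly below the chord joining the ends, and every terrain is $1$-hard.

Let the statement hold for $k$, let $N=2^k$ and $n\ge n_{k+1}$. Choose $k$-hard terrains $T_1,\dots,T_{3N-1}$ without three consecutive collinear vertices, where $T_1$ has $n_k+(n-n_{k+1})$ vertices and each of the others has $n_k$. The terrain $R$ of Proposition~\ref{prop:assembly} has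
\[
(N+2)+(3N-1)\,n_k+(n-n_{k+1})=n
\]
vertices by \eqref{eq:nk}. It is $(k+1)$-hard by Lemma~\ref{lem:step}, and it has the two geometric properties by (d) and (e).
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:four} and~\ref{thm:main}]
Let $k\ge2$ and $n\ge n_k$. Close the terrain of Proposition~\ref{prop:hard} by the segment joining its ends. By Lemma~\ref{lem:closing} we obtain a simple polygon $P$ with $n$ vertices, bounded by an $x$-monotone chain and one edge, with the same visibility relation as the terrain. A conflict-free coloring of $G(P)$ satisfies all vertices, in particular the inner ones, so it uses at least $k$ colors. The case $k=4$ is Theorem~\ref{thm:four}.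

For the estimates, note first that $2^k+2\le n_k$ for $k\ge2$: this holds for $k=2$, and $n_{k+1}\ge2n_k\ge2^{k+1}+2$. Hence \eqref{eq:nk} gives $n_{k+1}\le3\cdot2^kn_k$ for $k\ge2$, and
\[
n_k\le 19\prod_{t=2}^{k-1}3\cdot2^t=19\cdot3^{k-2}\cdot2^{k(k-1)/2-1},
\]
so $\log_2n_k\le k^2/2+O(k)$. Given $n\ge19$, let $k$ be the largest index with $n_k\le n$; then $k\ge2$, and some $n$-vertex polygon needs $k$ colors. Using $\log_219<5$ and $\log_23<2$,
\[
\log_2n<\log_2n_{k+1}\le 4+2(k-1)+\frac{k(k+1)}2\le\frac{(k+3)^2}2 .
\]
Therefore $k>\sqrt{2\log_2n}-3=(\sqrt2-o(1))\sqrt{\log_2n}$.
\end{proof}

\begin{thebibliography}{1}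

\bibitem{slides}
\emph{Some Thoughts on Geometry, Colourings, and Honza's Very Old Research},
\texttt{http://www.fi.muni.cz/\%257Ehlineny/papers/guard-hfest19-sli.pdf}

\end{thebibliography}
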